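\title{Balanced boolean tree decompositions of balanced Cohen--Macaulay complexes}

\begin{abstract}
We prove a conjecture of Martin: the face poset of every balanced Cohen--Macaulay complex can be partitioned into boolean trees whose tops are facets and whose color sets form boolean intervals. All trees are built by one rule, encoded by a single function on faces that we call a matching system, and this function is found by choosing nested nonzero minors of inclusion matrices. Matching systems with nonzero minors exist exactly for the Cohen--Macaulay complexes among the balanced ones. The resulting decomposition restricts to every rank-selected subcomplex, and in any decomposition of the conjectured kind the trees are counted by the flag $h$-numbers.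
\end{abstract}

\section{The problem}\label{sec:intro}

\subsection*{Complexes and colorings}
Throughout, $\mathbf{k}$ is a field, simplicial complexes are finite and contain the empty face $\emptyset$, and $\tilde H_i$ is reduced simplicial homology with coefficients in $\mathbf{k}$. The complex $\{\emptyset\}$ has dimension $-1$, and $\tilde H_{-1}(\Gamma)=0$ exactly when $\Gamma$ has a vertex. The \emph{link} of a face $F$ of $\Delta$ is $\operatorname{lk}_\Delta F=\{G\in\Delta: G\cap F=\emptyset,\ G\cup F\in\Delta\}$. The complex $\Delta$ is \emph{Cohen--Macaulay} (over $\mathbf{k}$) if $\tilde H_i(\operatorname{lk}_\Delta F)=0$ for every face $F$, including $F=\emptyset$, and every $i<\dim\operatorname{lk}_\Delta F$. For example, a complex of dimension $1$ is Cohen--Macaulay if and only if it is connected: the condition for $F=\emptyset$ is $\tilde H_0(\Delta)=0$, and a link of dimension $0$ or $-1$ satisfies the condition automatically.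

A \emph{coloring} of $\Delta$ by a finite set $X$ is a map $\kappa$ from the vertices to $X$ that is injective on every face. A complex of dimension $d-1$ is \emph{balanced} if it has a coloring by $d$ colors; we fix one and take the colors to be $[d]=\{1,\dots,d\}$ unless we say otherwise. For a face $x$ put $\operatorname{color}(x)=\{\kappa(v):v\in x\}$. For $C,W\subseteq[d]$ let
\[
F_C=\{x\in\Delta:\operatorname{color}(x)=C\},\qquad \Delta_W=\{x\in\Delta:\operatorname{color}(x)\subseteq W\}.
\]
The complex $\Delta_W$ is the \emph{rank-selected subcomplex}. We write $C-j=C\setminus\{j\}$, $C+j=C\cup\{j\}$, and $[S,S']=\{C: S\subseteq C\subseteq S'\}$. For $x\in F_C$ and $j\in C$, let $\partial_jx\in F_{C-j}$ be the face obtained from $x$ by deleting its vertex of color $j$.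

\subsection*{Boolean trees}
Let $P(\Delta)$ be the poset of all faces of $\Delta$, including $\emptyset$, ordered by inclusion. The complex is \emph{partitionable} if $P(\Delta)$ can be partitioned into intervals $[r,F]=\{x:r\subseteq x\subseteq F\}$ with each $F$ a facet. An interval with $|F\setminus r|=k\ge1$ splits, for any $v\in F\setminus r$, into the two smaller intervals $[r,F\setminus v]$ and $[r\cup v,F]$. Boolean trees, which we define following Duval and Zhang, keep this recursive splitting and ask only that the least elements of the two halves be comparable.

\begin{definition}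
A \emph{boolean tree} of rank $0$ is a single face $\{x\}$, and its \emph{top} is $x$. If $\Upsilon_1,\Upsilon_2\subseteq P(\Delta)$ are disjoint boolean trees of rank $k-1$ whose minimal elements satisfy $r_1<r_2$, then $\Upsilon_1\cup\Upsilon_2$ is a boolean tree of rank $k$, and its top is the top of $\Upsilon_2$. A \emph{boolean tree decomposition} of $\Delta$ is a partition of $P(\Delta)$ into boolean trees. It is \emph{honest} if every top is a facet of $\Delta$.
\end{definition}

By induction, a tree of rank $k$ has $2^k$ elements and a least element, its \emph{root}. The top need not be the only maximal element: if $a,b,c$ are distinct vertices and $bc$ is an edge, then $\{\emptyset,a\}\cup\{b,bc\}$ is a tree of rank $2$ with top $bc$, and $a$ is also maximal.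

Now let $\Delta$ be balanced. The \emph{color poset} of $P\subseteq P(\Delta)$ is $C(P)=\{\operatorname{color}(x):x\in P\}$. A boolean tree $\Upsilon$ of rank $k$ is \emph{balanced} if $C(\Upsilon)=[S,S\cup T]$ for disjoint $S,T\subseteq[d]$ with $|T|=k$. A balanced tree is thus an interval as far as colors can tell. Intervals $[r,F]$ are balanced trees with top $F$. The tree $\{\emptyset,a,b,bc\}$ above is balanced exactly when $\kappa(a)=\kappa(c)$. The next lemma shows that a balanced tree splits along a color just as an interval splits along a vertex.

\begin{lemma}\label{lem:shape}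
Let $\Upsilon$ be a balanced boolean tree of rank $k$ with $C(\Upsilon)=[S,S\cup T]$. Then $\Upsilon$ contains exactly one face of each color set in $[S,S\cup T]$, and its root has color set $S$. If $k\geq1$ and $\Upsilon=\Upsilon_1\cup\Upsilon_2$ as in the definition, then both parts are balanced and there is $j\in T$ with $C(\Upsilon_1)=[S,(S\cup T)-j]$ and $C(\Upsilon_2)=[S+j,S\cup T]$.
\end{lemma}

\begin{proof}
Both $\Upsilon$ and $[S,S\cup T]$ have $2^k$ elements, so $\operatorname{color}$ is a bijection between them. The color set of the root lies below all others, so it is $S$. The root of $\Upsilon_2$ has color set $S\cup U$ with $\emptyset\ne U\subseteq T$, and the $2^{k-1}$ color sets of $\Upsilon_2$ lie in $[S\cup U,S\cup T]$, which has $2^{k-|U|}$ elements. Hence $U=\{j\}$ and $C(\Upsilon_2)$ is this whole interval; $C(\Upsilon_1)$ is its complement in $[S,S\cup T]$.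
\end{proof}

\subsection*{The conjecture}
A partition into intervals $[r,F]$ with $F$ a facet is an honest decomposition into balanced trees. Juhnke-Kubitzke and Venturello showed that there are balanced Cohen--Macaulay complexes that are not partitionable, so intervals are too rigid. Duval and Zhang proved that every Cohen--Macaulay complex has an honest boolean tree decomposition, with no reference to colors. The following conjecture, posed in \cite{source}, lies between these two statements.

\begin{quote}
\textbf{Conjecture (Martin).} Every balanced Cohen--Macaulay complex has an honest boolean tree decomposition in which every tree is balanced.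
\end{quote}

One reason to ask for balanced trees is that their number is then forced, color set by color set. The \emph{flag $h$-numbers} of $\Delta$ are $h_S(\Delta)=\sum_{R\subseteq S}(-1)^{|S\setminus R|}|F_R|$ for $S\subseteq[d]$.

\begin{proposition}\label{prop:count}
Let $\Delta$ be a balanced Cohen--Macaulay complex. In every honest balanced boolean tree decomposition of $\Delta$, the number of trees whose root has color set $S$ is $h_S(\Delta)$.
\end{proposition}

\begin{proof}
A Cohen--Macaulay complex is pure (Lemma~\ref{lem:pure}), so every top has $d$ vertices and color set $[d]$; this is the only use of the hypothesis. By Lemma~\ref{lem:shape}, a tree whose root has color set $S$ has color poset $[S,[d]]$ and contains exactly one face of each color set $C\supseteq S$. If $n_S$ is the number of such trees, then $|F_C|=\sum_{S\subseteq C}n_S$ for all $C$. M\"obius inversion on the subsets of $[d]$ gives $n_S=h_S(\Delta)$.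
\end{proof}

So a decomposition as in the conjecture exhibits the alternating sums $h_S(\Delta)$ as numbers of faces, namely of roots. It exists.

\begin{theorem}\label{thm:main}
Every balanced Cohen--Macaulay complex has an honest balanced boolean tree decomposition.
\end{theorem}

In Section~\ref{sec:matching} we fix the way in which all trees split. The decomposition is then described by one function on faces, a matching system, and it restricts to all $\Delta_W$ (Theorem~\ref{thm:trees}). Section~\ref{sec:examples} finds matching systems for graphs and for a small disc; these examples show that a careless choice on small faces may not extend to large ones, and they suggest the determinantal condition that prevents this. Theorem~\ref{thm:char} states that matching systems with this condition exist if and only if $\Delta$ is Cohen--Macaulay. Sections~\ref{sec:homology}--\ref{sec:converse} prove it.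

\section{Matching systems}\label{sec:matching}

Let $\Delta$ be balanced of dimension $d-1$. Fix a linear order of the colors and add a symbol $\infty$ above all of them. After relabeling, the order is $1<\dots<d<\infty$.

Lemma~\ref{lem:shape} leaves a choice of splitting color at each stage of each tree. We remove the choice: always split along the largest available color, and do so in both halves. In a tree with root color set $S$, the face $x$ of color set $S\cup U$ is then reached from the root by adding vertices whose colors run through $U$ in decreasing order. Record the last color added, $\min U$, as the type $t(x)$, with $t(x)=\infty$ for the root. The face before $x$ on this path is $\partial_{t(x)}x$, and its type is larger than $t(x)$. Conversely, from a face $y$ the path can be continued in exactly one way by each color that is missing from $y$ and smaller than $t(y)$. These two statements no longer mention the trees.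

\begin{definition}
A \emph{matching system} on $\Delta$ is a function $t:P(\Delta)\to[d]\cup\{\infty\}$ with $t(x)\in\operatorname{color}(x)\cup\{\infty\}$ such that for every $C\subseteq[d]$ and $j\in C$ the map $x\mapsto\partial_jx$ restricts to a bijection
\begin{equation}\label{eq:B}
\{x\in F_C:t(x)=j\}\longrightarrow\{y\in F_{C-j}:t(y)>j\}.\tag{B}
\end{equation}
We call $t(x)$ the \emph{type} of $x$. Faces of type $\infty$ are \emph{roots}. The \emph{parent} of a non-root $x$ is $\partial_{t(x)}x$, and $x$ is a \emph{child} of its parent.
\end{definition}

The empty face is a root, since its color set is empty. A parent has one vertex fewer than its child, so passing to parents leads from any face to a unique root. Let $\Upsilon(r)$ consist of the root $r$ and all its descendants. The sets $\Upsilon(r)$ partition $P(\Delta)$. Condition \eqref{eq:B}, read from the right, describes the children of a face $y$: for each $j\notin\operatorname{color}(y)$ with $j<t(y)$ there is exactly one child of type $j$, its color set is $\operatorname{color}(y)+j$, and there are no other children.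

\begin{theorem}\label{thm:trees}
Let $t$ be a matching system on a balanced complex $\Delta$ of dimension $d-1$, and let $\mathcal D=\{\Upsilon(r): r\text{ a root}\}$.
\begin{enumerate}
\item[(a)] $\mathcal D$ is an honest balanced boolean tree decomposition of $\Delta$.
\item[(b)] For every $W\subseteq[d]$, the nonempty sets among $\Upsilon\cap P(\Delta_W)$, $\Upsilon\in\mathcal D$, form a decomposition of $\Delta_W$ into balanced boolean trees whose tops have color set $W$.
\end{enumerate}
\end{theorem}

\begin{proof}
Part (a) is the case $W=[d]$ of (b), because a face with $d$ vertices is a facet. Fix $W$. Splitting a tree removes the largest child of the root together with its descendants, so the induction needs trees in which only the small children are kept. For $y\in\Delta_W$ and $s\in[d]\cup\{\infty\}$ with $s\le t(y)$, put $J(y,s)=\{j\in W\setminus\operatorname{color}(y):j<s\}$, and let $\Upsilon(y,s)$ consist of $y$ and of those faces of $\Delta_W$ that are children of $y$ of type less than $s$ or descendants of such children. We claim that $\Upsilon(y,s)$ is a boolean tree of rank $|J(y,s)|$ with least element $y$, color poset $[\operatorname{color}(y),\operatorname{color}(y)\cup J(y,s)]$,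 and top of color set $\operatorname{color}(y)\cup J(y,s)$.

Write $J=J(y,s)$ and induct on $|J|$. A child of $y$ is contained in each of its descendants, so a child contributes to $\Upsilon(y,s)$ only if it lies in $\Delta_W$. The children that contribute are therefore those with type in $J$, one for each element of $J$. If $J=\emptyset$, then $\Upsilon(y,s)=\{y\}$. Otherwise let $j=\max J$ and let $x$ be the child of $y$ of type $j$. All children of $x$ have type less than $t(x)=j$, so $\Upsilon(x,j)$ consists of $x$ and all its descendants in $\Delta_W$. Hence $\Upsilon(y,s)$ is the disjoint union of $\Upsilon(y,j)$ and $\Upsilon(x,j)$. Moreover $J(y,j)=J-j=J(x,j)$. By induction both parts are trees of rank $|J|-1$ with least elements $y<x$, and with $S=\operatorname{color}(y)$ their color posets are $[S,S\cup(J-j)]$ and $[S+j,S\cup J]$. The union is a tree of rank $|J|$ with color poset $[S,S\cup J]$, and its top is the top of $\Upsilon(x,j)$, which has color set $(S+j)\cup(J-j)=S\cup J$. This proves the claim.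

Let $r$ be a root. If $r\notin\Delta_W$, then no face containing $r$ lies in $\Delta_W$, and $\Upsilon(r)\cap P(\Delta_W)=\emptyset$. If $r\in\Delta_W$, then $\Upsilon(r)\cap P(\Delta_W)=\Upsilon(r,\infty)$ with $J(r,\infty)=W\setminus\operatorname{color}(r)$, which is a balanced tree whose top has color set $W$.
\end{proof}

No homological hypothesis entered this proof. It remains to find $t$. Condition \eqref{eq:B} for $C$ involves only $t$ on $F_C$ and on the sets $F_{C-j}$, so we can try to define $t$ on $F_C$ by induction on $|C|$. Write $C=\{c_1<\dots<c_m\}$ and
\begin{equation}\label{eq:R}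
R_i=\{y\in F_{C-c_i}:t(y)>c_i\},\qquad R_{\le i}=R_1\sqcup\dots\sqcup R_i .
\end{equation}
To define $t$ on $F_C$ so that \eqref{eq:B} holds is to assign to each $y\in R_{\le m}$ a face of $F_C$ containing it, different $y$ receiving different faces. The face assigned to an element of $R_i$ gets type $c_i$, and the unassigned faces become roots. This is a bipartite matching problem, and its incidence matrix is the $0/1$ matrix $M$ with rows $R_{\le m}$, columns $F_C$, and entry $1$ in position $(y,x)$ if and only if $y\subset x$.

\section{Graphs, a disc, and nondegeneracy}\label{sec:examples}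

For $C=\{j\}$ we have $R_1=\{\emptyset\}$: one vertex of each color $j$ gets type $j$, and all other vertices are roots.

\begin{example}[graphs]\label{ex:graph}
Let $d=2$, so $\Delta$ is a bipartite graph with color classes $F_{\{1\}}$ and $F_{\{2\}}$. Let $a$ and $b$ be the vertices of types $1$ and $2$. For $C=\{1,2\}$ the set $R_1$ is all of $F_{\{2\}}$, and $R_2=F_{\{1\}}\setminus\{a\}$. So each vertex other than $a$ must be given an incident edge of its own. If $\Delta$ is connected, take a spanning tree and give each vertex $v\neq a$ the first edge $e_v$ on its tree path to $a$. The decomposition consists of $\{\emptyset,a,b,e_b\}$, the pairs $\{v,e_v\}$ for $v\ne a,b$, and the singletons $\{e\}$ for $e$ outside the spanning tree. The first piece is an interval only if $a\in e_b$.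

Here $M$ is the vertex--edge incidence matrix with the row of $a$ deleted. Let $B$ be a set of edges with $|B|=|R_{\le2}|$, one less than the number of vertices. If $B$ is a spanning tree, order the vertices $v\ne a$ by distance from $a$ and the edges $e_v$ accordingly; the submatrix $M[R_{\le 2},B]$ becomes triangular with diagonal entries $1$. If $B$ is not a spanning tree, it contains a cycle, which has even length, and the alternating sum of the columns along the cycle is zero. So the nonzero maximal minors of $M$ correspond to spanning trees.
\end{example}

A matching in Example~\ref{ex:graph} need not come from a spanning tree: the vertices of a cycle can take the edges of that cycle. For $d=2$ this does no harm. For $d=3$ it can block the next step.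

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!15] (0,2)--(2,2)--(2,0)--(0,0)--(-1.4,-0.8)--(-1.4,1)--cycle;
\draw (0,2)--(2,0);
\draw (0,0)--(2,2);
\draw (0,2)--(-1.4,1)--(0,0);
\draw (-1.4,1)--(-1.4,-0.8);
\draw[very thick] (-1.4,-0.8)--(0,0)--(2,0)--(2,2)--(0,2)--(0,0);
\fill (0,2) circle (1.6pt) node[above] {$a_2$};
\fill (2,2) circle (1.6pt) node[above] {$b_2$};
\fill (2,0) circle (1.6pt) node[below] {$a_3$};
\fill (0,0) circle (1.6pt) node[below] {$b_1$};
\fill (1,1) circle (1.6pt) node[above=2pt] {$c_1$};
\fill (-1.4,1) circle (1.6pt) node[left] {$c_2$};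
\fill (-1.4,-0.8) circle (1.6pt) node[left] {$a_1$};
\end{tikzpicture}
\caption{A balanced disc with six triangles. The vertices $a_i$, $b_i$, $c_i$ have colors $1$, $2$, $3$. The thick edges are those of color set $\{1,2\}$; they form a $4$-cycle with the pendant edge $a_1b_1$.}
\label{fig:disc}
\end{figure}

\begin{example}[a disc]\label{ex:disc}
Let $\Delta$ be the disc in Figure~\ref{fig:disc}, with facets $a_2b_1c_1$, $a_3b_1c_1$, $a_3b_2c_1$, $a_2b_2c_1$, $a_2b_1c_2$, $a_1b_1c_2$. It is contractible and the link of each vertex is a path or a cycle, so it is Cohen--Macaulay. Let $a_1,b_1,c_1$ be the vertices of types $1,2,3$. For $C=\{i<j\}$, each vertex of $\Delta_C$ except the non-root of color $i$ needs its own edge. The graphs $\Delta_{\{1,3\}}$ and $\Delta_{\{2,3\}}$ are the paths $a_1c_2a_2c_1a_3$ and $c_2b_1c_1b_2$, so there the types are forced: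
\[
t(a_1c_2)=t(a_2c_1)=1,\quad t(a_2c_2)=t(a_3c_1)=3,\quad t(b_1c_1)=t(b_1c_2)=2,\quad t(b_2c_1)=3 .
\]
The graph $\Delta_{\{1,2\}}$ has five edges, and four vertices need an edge, so one edge $e$ is a root. For $C=\{1,2,3\}$ we get
\[
R_1=\{b_1c_1,\,b_1c_2,\,b_2c_1\},\qquad R_2=\{a_2c_2,\,a_3c_1\},\qquad R_3=\{e\}.
\]

Suppose first that $a_2,b_2,a_3,b_1$ take the edges $a_2b_1$, $a_2b_2$, $a_3b_2$, $a_3b_1$ of the $4$-cycle. Condition \eqref{eq:B} holds for $C=\{1,2\}$, with $e=a_1b_1$. But the three edges $a_1b_1$, $b_1c_2$, $a_2c_2$ lie only in the two triangles $a_1b_1c_2$ and $a_2b_1c_2$, so $t$ does not extend to the triangles.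

Now use the spanning tree that omits $e=a_3b_2$, so that $t(a_1b_1)=t(a_2b_2)=1$ and $t(a_2b_1)=t(a_3b_1)=2$. The matching is then found step by step, each choice being forced:
\[
\begin{array}{lll}
a_3b_2\mapsto a_3b_2c_1, & a_3c_1\mapsto a_3b_1c_1, & b_1c_1\mapsto a_2b_1c_1,\\
b_2c_1\mapsto a_2b_2c_1, & a_2c_2\mapsto a_2b_1c_2, & b_1c_2\mapsto a_1b_1c_2.
\end{array}
\]
The trees are
\begin{gather*}
\{\emptyset,\,a_1,\,b_1,\,a_1b_1,\,c_1,\,a_2c_1,\,b_1c_1,\,a_2b_1c_1\},\qquad \{a_3b_2,\,a_3b_2c_1\},\\
[a_2,a_2b_1c_2],\qquad [a_3,a_3b_1c_1],\qquad [b_2,a_2b_2c_1],\qquad [c_2,a_1b_1c_2],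
\end{gather*}
and they contain $8+2+4\cdot4=26=1+7+12+6$ faces. The first is not an interval.
\end{example}

The induction must therefore carry more than \eqref{eq:B}. In the examples the good matchings are those supported on a nonzero minor. A nonzero determinant is also a convenient source of matchings, since some term of its expansion is nonzero. Because each type $c_i$ later serves as a threshold in the condition $t(y)>j$, we ask for a nonzero minor at every threshold.

\begin{definition}
Let $t$ be a matching system. For $C=\{c_1<\dots<c_m\}$ and $1\le i\le m$ put $B_i=\{x\in F_C:t(x)\le c_i\}$, and $B_0=\emptyset$. By \eqref{eq:B}, $|B_i|=|R_{\le i}|$. The system is \emph{$\mathbf{k}$-nondegenerate} if $\det M[R_{\le i},B_i]\neq0$ in $\mathbf{k}$ for all $C$ and $i$. (The determinant is defined up to sign, and the empty matrix has determinant $1$.)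
\end{definition}

For $i=1$ the matrix is a permutation matrix by \eqref{eq:B}. So for a graph, nondegeneracy says exactly that the non-root edges form a spanning tree, and such a system exists if and only if the graph is connected. This equivalence holds in every dimension.

\begin{theorem}\label{thm:char}
For a balanced complex $\Delta$ of dimension $d-1$ the following are equivalent.
\begin{enumerate}
\item[(1)] $\Delta$ is Cohen--Macaulay over $\mathbf{k}$.
\item[(2)] For every linear order of the colors, $\Delta$ has a $\mathbf{k}$-nondegenerate matching system.
\item[(3)] For some linear order of the colors, $\Delta$ has a $\mathbf{k}$-nondegenerate matching system.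
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} follows from (1)$\Rightarrow$(2) and Theorem~\ref{thm:trees}(a). The proof of Theorem~\ref{thm:char} passes through a surjectivity condition \eqref{eq:S} on the maps $\partial_j$: it holds for Cohen--Macaulay complexes (Section~\ref{sec:homology}), it is equivalent to the existence of a nondegenerate system (Section~\ref{sec:construction}), and it implies Cohen--Macaulayness (Section~\ref{sec:converse}).

\section{From homology to the maps $\partial_j$}\label{sec:homology}

\subsection*{Chains of a colored complex}
Let $\Gamma$ be colored by a linearly ordered set $X$. Let $V_C$ be the $\mathbf{k}$-vector space with basis $F_C$, and extend $\partial_j$ to a linear map $V_C\to V_{C-j}$ for $j\in C$. No signs are involved, and $\partial_i\partial_j=\partial_j\partial_i$. Orient each face by increasing color. The augmented chain complex of $\Gamma$ is then $\bigoplus_CV_C$, with $V_C$ in degree $|C|-1$ and boundary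
\begin{equation}\label{eq:boundary}
\partial z=\sum_{j\in C}\varepsilon(C,j)\,\partial_jz\quad(z\in V_C),\qquad \varepsilon(C,j)=(-1)^{|\{i\in C:\ i<j\}|}.
\end{equation}
Its homology is $\tilde H_*(\Gamma)$, whatever order of $X$ is used. This is where the coloring does its work: the signs depend only on $(C,j)$, and the summands $\partial_jz$ lie in different spaces $V_{C-j}$, so $z\in V_C$ is a cycle if and only if $\partial_jz=0$ for all $j\in C$.

\begin{lemma}\label{lem:les}
Let $\Gamma$ be colored by $X$ and let $c\in S\subseteq X$. There is a long exact sequence
\[
\cdots\to\tilde H_i(\Gamma_{S-c})\to\tilde H_i(\Gamma_S)\to\bigoplus_{\kappa(v)=c}\tilde H_{i-1}\bigl((\operatorname{lk}_\Gamma v)_{S-c}\bigr)\to\tilde H_{i-1}(\Gamma_{S-c})\to\cdots .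
\]
\end{lemma}

\begin{proof}
This is the long exact sequence of the pair $(\Gamma_S,\Gamma_{S-c})$, once the relative term is identified. Order $X$ with $c$ last. The quotient of the two chain complexes has as basis the faces $x\in\Gamma_S$ that contain a vertex $v$ of color $c$; this $v$ is unique, and the boundary of $x$ in the quotient is \eqref{eq:boundary} without the term $j=c$. The map $x\mapsto x\setminus v$ is a bijection from the faces of $\Gamma_S$ containing $v$ to the faces of $(\operatorname{lk}_\Gamma v)_{S-c}$. It lowers degrees by one and respects boundaries, since $\varepsilon(C,j)=\varepsilon(C-c,j)$ for $j\ne c$. So the quotient is the direct sum of the shifted augmented chain complexes of these links.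
\end{proof}

\subsection*{Purity and rank selection}
Since $\operatorname{lk}_{\operatorname{lk}F}G=\operatorname{lk}(F\cup G)$, links in a Cohen--Macaulay complex are Cohen--Macaulay.

\begin{lemma}\label{lem:pure}
A Cohen--Macaulay complex $\Delta$ is pure, that is, all its facets have the same size.
\end{lemma}

\begin{proof}
Induct on the dimension $d-1$. For $d\le1$ the complex is $\{\emptyset\}$ or a set of points. Let $d\ge2$. The link of each vertex $v$ is Cohen--Macaulay of smaller dimension, hence pure, so all facets containing $v$ have one size $s_v$. Adjacent vertices lie in a common facet and so have equal $s_v$. Since $\tilde H_0(\Delta)=0$, the complex is connected, and $s_v$ is the same for all $v$.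
\end{proof}

Consequently, in a balanced Cohen--Macaulay complex every facet has color set $[d]$, and $\operatorname{lk}_\Delta F$ is a balanced Cohen--Macaulay complex of dimension $d-1-|F|$ with colors $[d]\setminus\operatorname{color}(F)$. The next lemma is Stanley's rank selection theorem \cite{stanley}; we include a proof.

\begin{lemma}\label{lem:rank}
If $\Delta$ is balanced Cohen--Macaulay and $W\subseteq[d]$, then $\Delta_W$ is Cohen--Macaulay of dimension $|W|-1$.
\end{lemma}

\begin{proof}
It suffices to delete one color $c$ and iterate. Put $\Delta'=\Delta_{[d]-c}$. Deleting the vertex of color $c$ from a facet shows $\dim\Delta'=d-2$. For a vertex $v$ of color $c$ the link $\operatorname{lk}_\Delta v$ uses only colors in $[d]-c$ and is Cohen--Macaulay of dimension $d-2$. By Lemma~\ref{lem:les}, $\tilde H_i(\Delta')$ lies between $\bigoplus_v\tilde H_i(\operatorname{lk}_\Delta v)$ and $\tilde H_i(\Delta)$ in an exact sequence. Both vanish for $i<d-2$, so $\tilde H_i(\Delta')=0$ for $i<\dim\Delta'$. For $F\in\Delta'$, the link $\operatorname{lk}_{\Delta'}F$ is obtained from the balanced Cohen--Macaulay complex $\operatorname{lk}_\Delta F$ by deleting the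 color $c$, so the same argument gives the vanishing for $\operatorname{lk}_{\Delta'}F$.
\end{proof}

\subsection*{Partial cycles}
The rows of $M$ come in blocks, one for each color of $C$, and we shall add the blocks one at a time. This leads to chains that are killed by some of the maps $\partial_i$. For $T\subseteq C$ put
\[
K_C^T=\bigcap_{i\in T}\ker(\partial_i:V_C\to V_{C-i}).
\]
Thus $K_C^\emptyset=V_C$, while $K_C^C$ is the space of cycles of degree $|C|-1$ in $\Delta_C$, which equals $\tilde H_{|C|-1}(\Delta_C)$ because $\Delta_C$ has no larger faces. For $j\in C\setminus T$, commutativity gives $\partial_j(K_C^T)\subseteq K_{C-j}^T$, and the kernel of $\partial_j$ on $K_C^T$ is $K_C^{T+j}$.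

\begin{lemma}\label{lem:onto}
Let $\Delta$ be balanced Cohen--Macaulay, $T\subseteq C\subseteq[d]$ and $j\in C\setminus T$. Then $\partial_j:K_C^T\to K_{C-j}^T$ is surjective.
\end{lemma}

\begin{proof}
Let $W=T+j$. Only the maps $\partial_i$ with $i\in W$ occur, and they do not touch the vertices with colors in $C\setminus W$. We use this to pass to links, where the elements of $K_{C-j}^T$ become cycles.

For $C\setminus W\subseteq D\subseteq C$ and $G\in F_{C\setminus W}$ let $V_D^G\subseteq V_D$ be the span of the faces containing $G$. Each face in $F_D$ contains exactly one such $G$, so $V_D=\bigoplus_GV_D^G$, and each $\partial_i$ with $i\in W\cap D$ maps $V_D^G$ to $V_{D-i}^G$. Hence an element of $K_{C-j}^T$ has all its $G$-components in $K_{C-j}^T$, and it suffices to lift an element $y\in K_{C-j}^T\cap V_{C-j}^G$.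

Let $\Gamma=(\operatorname{lk}_\Delta G)_W$. By Lemma~\ref{lem:rank} it is Cohen--Macaulay of dimension $|W|-1$. The map $x\mapsto x\setminus G$ identifies $V_D^G$ with the span of the faces of $\Gamma$ of color set $D\cap W$, compatibly with the $\partial_i$, $i\in W$. Under it $y$ becomes a chain of color set $T$ with $\partial_iy=0$ for all $i\in T$, that is, a cycle of degree $|W|-2$. Since $\tilde H_{|W|-2}(\Gamma)=0$, we have $y=\partial w$ for a chain $w$ of degree $|W|-1$. All faces of $\Gamma$ with $|W|$ vertices have color set $W$, so $y=\sum_{i\in W}\varepsilon(W,i)\partial_iw$. The component of color set $W-j=T$ gives $y=\pm\partial_jw$, and the component of color set $W-i$ gives $\partial_iw=0$ for each $i\in T$. Restoring $G$, the chain $\pm w$ lies in $K_C^T$ and maps to $y$.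
\end{proof}

For a graph with $C=\{1,2\}$, $T=\{1\}$, $j=2$, the lemma says that every weighting of the vertices of color $1$ with total $0$ is induced by a weighting of the edges whose sum at each vertex of color $2$ is $0$. This fails for a disconnected graph in which two components contain vertices of color $1$, since the induced weighting has total $0$ on each component.

We need the lemma only when $T$ consists of the colors below $j$. For a given order of the colors, consider the condition
\begin{equation}\label{eq:S}
\partial_j:K_C^T\to K_{C-j}^T\ \text{ is onto for all } C\subseteq[d],\ j\in C,\ \text{where } T=\{c\in C:c<j\}.\tag{S}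
\end{equation}
By Lemma~\ref{lem:onto}, a balanced Cohen--Macaulay complex satisfies \eqref{eq:S} for every order. This is the only way in which the hypothesis enters the construction.

\section{Nested minors}\label{sec:construction}

\begin{proposition}\label{prop:equiv}
Let $\Delta$ be balanced, with its colors linearly ordered. Then \eqref{eq:S} holds if and only if $\Delta$ has a $\mathbf{k}$-nondegenerate matching system for this order.
\end{proposition}

To choose minors we must know that $M$ has full row rank. The block $R_i$ of $M$ records $\partial_{c_i}z$ only in the coordinates $R_i\subseteq F_{C-c_i}$, a set produced by earlier choices, whereas \eqref{eq:S} speaks of the space $K^T_{C-c_i}$. The two are linked if $R_i$ is a system of free coordinates on that space. This is the invariant to carry. For a function $t$ on $F_C$ with values in $C\cup\{\infty\}$, consider the condition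
\begin{equation}\label{eq:A}
\begin{array}{c}
\text{for each } s\in\{0,\dots,d\}\text{ the coordinate projection}\\[2pt]
K_C^{C\cap[s]}\to\mathbf{k}^{\{x\in F_C:\ t(x)>s\}}\ \text{ is an isomorphism,}
\end{array}\tag{A}
\end{equation}
where $[0]=\emptyset$. It holds for $C=\emptyset$ and $t(\emptyset)=\infty$. For a graph with $C=\{1,2\}$ and $s=2$ it says that a cycle is determined, freely, by its coefficients on the edges outside the spanning tree.

Let $C=\{c_1<\dots<c_m\}$ with $m\ge1$, and suppose that $t$ is defined on each $F_{C-c_i}$ and satisfies \eqref{eq:A} there. Put $T_i=\{c_1,\dots,c_i\}$ and define $R_i$, $R_{\le i}$, $M$ as in and after \eqref{eq:R}. Since $(C-c_i)\cap[c_i]=T_{i-1}$, condition \eqref{eq:A} for $C-c_i$ and $s=c_i$ says that the projection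
\[
\pi_i:K_{C-c_i}^{T_{i-1}}\to\mathbf{k}^{R_i}
\]
is an isomorphism. For $0\le i\le m$ let $D_i:V_C\to\mathbf{k}^{R_1}\oplus\dots\oplus\mathbf{k}^{R_i}$ be the map whose $l$-th component is $\partial_{c_l}$ followed by projection to the coordinates $R_l$. For $y\in R_l$ and $x\in F_C$ we have $y\subset x$ if and only if $y=\partial_{c_l}x$, so the matrix of $D_i$ is $M[R_{\le i},F_C]$.

\begin{lemma}\label{lem:blocks}
In this situation the following hold.
\begin{enumerate}
\item[(a)] $\ker D_i=K_C^{T_i}$ for $0\le i\le m$.
\item[(b)] $D_m$ is onto if and only if $\partial_{c_i}:K_C^{T_{i-1}}\to K_{C-c_i}^{T_{i-1}}$ is onto for $1\le i\le m$.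
\item[(c)] Let $t$ be extended to $F_C$ with values in $C\cup\{\infty\}$, and let $B_i=\{x\in F_C:t(x)\le c_i\}$, $B_0=\emptyset$. If $M[R_{\le i},B_i]$ is square and nonsingular for all $i$, then \eqref{eq:A} holds for $C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $i=0$ both sides are $V_C$. Suppose $\ker D_{i-1}=K_C^{T_{i-1}}$. On this subspace the last component of $D_i$ is the composite
\begin{equation}\label{eq:comp}
K_C^{T_{i-1}}\xrightarrow{\ \partial_{c_i}\ }K_{C-c_i}^{T_{i-1}}\xrightarrow{\ \pi_i\ }\mathbf{k}^{R_i}.
\end{equation}
As $\pi_i$ is injective, the kernel of \eqref{eq:comp} is the kernel of $\partial_{c_i}$ on $K_C^{T_{i-1}}$, which is $K_C^{T_i}$. It is also $\ker D_i$.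

(b) Write $D_i=(D_{i-1},g)$. Then $D_i$ is onto if and only if $D_{i-1}$ is onto and $g$ maps $\ker D_{i-1}$ onto $\mathbf{k}^{R_i}$. Indeed, if $D_i$ is onto, then so is its projection $D_{i-1}$, and a preimage of $(0,\beta)$ is an element of $\ker D_{i-1}$ that $g$ sends to $\beta$. Conversely, to reach $(\alpha,\beta)$ take $z$ with $D_{i-1}z=\alpha$ and add an element of $\ker D_{i-1}$ that $g$ sends to $\beta-g(z)$. By (a), $g$ on $\ker D_{i-1}$ is \eqref{eq:comp}, which is onto if and only if $\partial_{c_i}$ is, because $\pi_i$ is an isomorphism. Since $D_0$ maps onto the zero space, induction on $i$ gives (b).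

(c) Given $s$, let $i=|C\cap[s]|$. Then $C\cap[s]=T_i$, and $\{x\in F_C:t(x)>s\}=F_C\setminus B_i$ because $t$ takes values in $C\cup\{\infty\}$. If $z\in K_C^{T_i}=\ker D_i$ projects to $0$ in $\mathbf{k}^{F_C\setminus B_i}$, then $z$ is supported on $B_i$ and $M[R_{\le i},B_i]z=0$, so $z=0$. The projection is injective. The matrix of $D_i$ contains the nonsingular submatrix $M[R_{\le i},B_i]$, so $D_i$ is onto and $\dim\ker D_i=|F_C|-|R_{\le i}|=|F_C\setminus B_i|$. Hence the projection is an isomorphism.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:equiv}]
Assume \eqref{eq:S}. By induction on $|C|$ we define $t$ on $F_C$ so that \eqref{eq:A}, \eqref{eq:B} and nondegeneracy hold for $C$. Put $t(\emptyset)=\infty$. Let $C=\{c_1<\dots<c_m\}$ with $m\ge1$. By \eqref{eq:S} and Lemma~\ref{lem:blocks}(b), $D_m$ is onto. So $M$ has full row rank, and there is $B_m\subseteq F_C$ with $M[R_{\le m},B_m]$ square and nonsingular.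

One nonzero term of this determinant would already give \eqref{eq:B}, but the smaller minors must be nonzero too. Recall the Laplace expansion: if the rows of a square matrix $N$ are split as $I\sqcup I'$, then $\det N=\sum_J\pm\det N[I,J]\det N[I',\bar J]$, where $J$ runs over the sets of $|I|$ columns and $\bar J$ is the complement of $J$. Going down from $i=m$ to $i=1$, suppose $M[R_{\le i},B_i]$ is nonsingular and expand it along $R_{\le i-1}\sqcup R_i$. Some term is nonzero, which gives $B_{i-1}\subseteq B_i$ such that
\[
M[R_{\le i-1},B_{i-1}]\quad\text{and}\quad M[R_i,B_i\setminus B_{i-1}]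
\]
are square and nonsingular. The chain ends with $B_0=\emptyset$, since $R_{\le0}=\emptyset$. Define $t(x)=c_i$ for $x\in B_i\setminus B_{i-1}$ and $t(x)=\infty$ for $x\in F_C\setminus B_m$. Then $B_i=\{x\in F_C:t(x)\le c_i\}$, so the required minors are nonzero, and \eqref{eq:A} holds for $C$ by Lemma~\ref{lem:blocks}(c). In $M[R_i,B_i\setminus B_{i-1}]$ the column of $x$ has a $1$ in the row $\partial_{c_i}x$ if this face lies in $R_i$, and is zero otherwise. A nonsingular matrix has no zero column and no zero row, so $\partial_{c_i}$ maps $B_i\setminus B_{i-1}$ into $R_i$ and onto $R_i$. The two sets have the same size, and this is \eqref{eq:B} for $j=c_i$.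

Conversely, let $t$ be a nondegenerate matching system. Condition \eqref{eq:A} holds for $C=\emptyset$, and Lemma~\ref{lem:blocks}(c) carries it to all $C$ by induction on $|C|$. So Lemma~\ref{lem:blocks} applies to every nonempty $C$. The matrix of $D_m$ contains the nonsingular submatrix $M[R_{\le m},B_m]$, so $D_m$ is onto, and Lemma~\ref{lem:blocks}(b) gives \eqref{eq:S} for $C$.
\end{proof}

With Lemma~\ref{lem:onto}, this proves (1)$\Rightarrow$(2) in Theorem~\ref{thm:char}, and hence Theorem~\ref{thm:main}.

\begin{remark}
Condition \eqref{eq:A} with $s=d$ says that the roots of color set $C$ are free coordinates on $K_C^C=\tilde H_{|C|-1}(\Delta_C)$. With Proposition~\ref{prop:count} this gives $h_C(\Delta)=\dim\tilde H_{|C|-1}(\Delta_C)$ for balanced Cohen--Macaulay $\Delta$. In the failed attempt of Example~\ref{ex:disc}, the root $a_1b_1$ is a pendant edge of $\Delta_{\{1,2\}}$ and has coefficient $0$ in every cycle.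
\end{remark}

\section{The converse}\label{sec:converse}

The implication (2)$\Rightarrow$(3) of Theorem~\ref{thm:char} is trivial. For (3)$\Rightarrow$(1), relabel the colors so that the order is $1<\dots<d$; by Proposition~\ref{prop:equiv}, condition \eqref{eq:S} holds. It concerns only initial segments $T$, so it does not reach the links directly. We first show that it controls the homology of all rank-selected subcomplexes, and then that this information passes to links.

\begin{lemma}\label{lem:vanish}
If \eqref{eq:S} holds, then $\tilde H_q(\Delta_C)=0$ for all $C\subseteq[d]$ and $q<|C|-1$.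
\end{lemma}

\begin{proof}
Let $C=\{c_1<\dots<c_m\}$ and $T_i=\{c_1,\dots,c_i\}$. The idea is to modify a cycle by boundaries until it involves only faces that have the color $c_1$, then $c_1$ and $c_2$, and so on. Put
\[
E^{(i)}=\bigoplus_{T_i\subseteq C'\subseteq C}K_{C'}^{T_i}\qquad(0\le i\le m).
\]
Then $E^{(0)}$ is the augmented chain complex of $\Delta_C$, and $E^{(m)}=K_C^C$ lies in degree $m-1$. Each $E^{(i)}$ is closed under $\partial$, since $\partial_j$ kills $K_{C'}^{T_i}$ for $j\in T_i$ and maps it into $K_{C'-j}^{T_i}$ for $j\in C'\setminus T_i$. We show that every cycle $z\in E^{(i-1)}$ of degree $q$ differs by a boundary from a cycle in $E^{(i)}$. Applying this for $i=1,\dots,m$ shows that a cycle of degree $q<m-1$ is homologous to an element of degree $q$ in $E^{(m)}$, which is $0$.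

Write $c=c_i$, $T=T_{i-1}$, and let $z_{C'}\in K_{C'}^T$ be the components of $z$. Let $C'$ satisfy $T_i\subseteq C'\subseteq C$ and $|C'|=q+2$. The elements of $C'$ below $c$ are exactly those of $T$, so \eqref{eq:S} gives $u_{C'}\in K_{C'}^T$ with $\varepsilon(C',c)\,\partial_cu_{C'}=z_{C'-c}$. Let $u=\sum u_{C'}\in E^{(i-1)}$ and $z'=z-\partial u\in E^{(i-1)}$. The terms $\pm\partial_ju_{C'}$ with $j\ne c$ have color sets containing $c$, and the terms with $j=c$ add up to the part of $z$ whose color sets omit $c$. So $z'$ is a cycle all of whose components $z'_{C''}$ have $c\in C''$. For such $C''$, the component of $\partial z'$ of color set $C''-c$ is $\pm\partial_cz'_{C''}$: it can only come from a component of color set $(C''-c)+j$, and this set contains $c$ only for $j=c$. Hence $\partial_cz'_{C''}=0$, so $z'_{C''}\in K_{C''}^{T_i}$ and $z'\in E^{(i)}$.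
\end{proof}

\begin{lemma}\label{lem:links}
Let $\Gamma$ be colored by $X$, and suppose $\tilde H_q(\Gamma_S)=0$ for all $S\subseteq X$ and $q<|S|-1$. If $v$ is a vertex of color $c$, then $\operatorname{lk}_\Gamma v$, colored by $X-c$, has the same property.
\end{lemma}

\begin{proof}
Let $S'\subseteq X-c$, $S=S'+c$ and $q<|S'|-1$. By Lemma~\ref{lem:les}, a group with direct summand $\tilde H_q((\operatorname{lk}_\Gamma v)_{S'})$ lies between $\tilde H_{q+1}(\Gamma_S)$ and $\tilde H_q(\Gamma_{S'})$ in an exact sequence. These vanish because $q+1<|S|-1$ and $q<|S'|-1$.
\end{proof}

\begin{proof}[Proof of \textup{(3)}$\Rightarrow$\textup{(1)}]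
By Lemma~\ref{lem:vanish}, $\Delta$ satisfies the hypothesis of Lemma~\ref{lem:links} with $X=[d]$. Let $F\in\Delta$. Taking the links of the vertices of $F$ one after another shows that $\operatorname{lk}_\Delta F$, colored by $[d]\setminus\operatorname{color}(F)$, satisfies it too. With $S$ the full set of $d-|F|$ colors, $\tilde H_q(\operatorname{lk}_\Delta F)=0$ for $q<d-|F|-1$. Since $\dim\operatorname{lk}_\Delta F\le d-|F|-1$, the complex $\Delta$ is Cohen--Macaulay.
\end{proof}

\begin{remark}[nondegeneracy cannot be dropped]
Let $\Delta$ be the disjoint union of an edge $a_1b_1$ and a $4$-cycle $a_2b_2a_3b_3$, with the $a_i$ of color $1$ and the $b_i$ of color $2$. It is disconnected, hence not Cohen--Macaulay over any field. As in Example~\ref{ex:graph}, let $a_1,b_1$ be the non-root vertices, give $b_1$ the edge $a_1b_1$, and give each vertex of the cycle the next edge along the cycle. This is a matching system, and its decomposition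
\[
\{\emptyset,a_1,b_1,a_1b_1\},\quad\{a_2,a_2b_2\},\quad\{b_2,a_3b_2\},\quad\{a_3,a_3b_3\},\quad\{b_3,a_2b_3\}
\]
is honest and balanced. The non-root edges contain a cycle, so the system is degenerate. Thus neither a matching system nor an honest balanced boolean tree decomposition implies Cohen--Macaulayness; the nonzero minors in Theorem~\ref{thm:char} are needed.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Decompositions of Simplicial Complexes},
\texttt{https://kuscholarworks.ku.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1808/\allowbreak 27998/\allowbreak Goeckner\_ku\_0099D\_16106\_DATA\_1.pdf\allowbreak ?isAllowed=y\allowbreak\&sequence=1}.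

\bibitem{stanley}
Stanley, \emph{Trans. AMS} \textbf{249} (1979).

\end{thebibliography}
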